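# Signal detection with fewer than $2^n$ board values

## 1. One reader, and $n$ independent bits

A system consists of $n$ readers and one signaler. They share a blackboard that holds one value from a domain of size $m$, starting from a fixed initial value. An adversary schedules the processes, one step at a time, in any order it likes. All processes are deterministic and may keep arbitrary, unbounded local state. A step is atomic: the scheduled process reads the board, replaces the contents by any function of its local state and the value read, updates its local state, and, if it is a reader, returns a Boolean value.

**Definition (signal detection).** A reader must return true if the signaler has taken a step since that reader's preceding step (or since the start, if this is its first step), and false otherwise. An algorithm solves signal detection with domain size $m$ if all answers are correct in every execution.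

The question is how small $m$ can be for a given $n$. The problem comes from "Space Lower Bounds for the Signal Detection Problem" (doi:10.1007/s00224-020-09993-6).

Take $n=1$. Two values suffice: the board holds a bit, initially $0$. The signaler writes $1$. The reader returns true exactly when it reads $1$, and writes $0$. Two values are also necessary. Look at the moment just after a step of the reader. If the reader steps next, it must answer false. If the signaler steps first and then the reader, it must answer true. The reader's local state is the same in both cases, so the values it reads must differ. So for one reader the answer is exactly $2$.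

The upper bound extends at once to $n$ readers: let the board be $\{0,1\}^n$, initially all zeros. The signaler writes $(1,\dots,1)$; reader $i$ returns true exactly when bit $i$ is $1$, and resets bit $i$ to $0$. At every moment bit $i$ is $1$ if and only if the signaler has stepped since reader $i$'s last step (or since the start). Hence $m=2^n$ always suffices.

What changes in general is the lower bound. One reader must tell two values apart. Do $n$ readers force a *product* of $n$ such distinctions, or can the board get by without recording the whole set of readers that are up to date? The following conjecture says that it cannot:

> for every $n\ge 1$, every algorithm for $n$ readers and one signaler has $m\ge 2^n$.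

What is known, as stated with the problem: $m\ge n(n+1)/2$ is necessary in general, and in the restricted version in which the signaler writes a fixed sequence of values, $2^n$ is necessary and sufficient. Note that the bit algorithm is of this restricted kind. A signaler that does better must adapt what it writes to what it reads.

## 2. Two readers need four values

**Theorem 1.** For $n=1,2$ the conjecture is true: $m\ge 2^n$.

*Proof.* The case $n=1$ was done above. Let $n=2$ and suppose some algorithm uses a domain $V$ with $|V|=3$ (a smaller domain embeds in one of size $3$).

**Step 1: what a silent reader forces on the board.** Call reader $i$ *clean* in a reachable configuration $C$ if the signaler has not stepped since $i$'s last step (or since the start). Suppose $i$ is clean in $C$, and let $j$ be the other reader. Let $R_0$ be the set of values reachable from $C$ by steps of $j$ only, including the value in $C$ itself. Let $R_1$ be the set of values reachable from $C$ by steps of $j$ and at least one step of the signaler. Reader $i$'s local state is the same throughout. If $i$ were scheduled at a value of $R_0$ it would have to answer false, and at a value of $R_1$ true. Hence $R_0\cap R_1=\emptyset$.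

Moreover $|R_1|\ge 2$. From $C$ schedule the signaler, then $j$, then the signaler. The values after the second and third of these steps both lie in $R_1$, and they differ, since $j$, in the same local state, must answer false at the first and true at the second. So $|R_0|\le 3-2=1$, and therefore:

1. if $i$ is clean, a step of the other reader does not change the value;
2. if $i$ is clean with value $v$ on the board, then after at least one further signaler step, and as long as $i$ does not step, the value is different from $v$.

(For item 2: $v\in R_0$, and the later value lies in $R_1$.)

**Step 2: name the three values.** Let $w$ be the initial value. Schedule the signaler and then reader 1; call the result $C_2$, with value $x$. Reader 2 was clean at the start, so $x\ne w$ by item 2. Now the signaler steps, giving $C_3$ with value $y$. Here $y\neq x$, because reader 1 was clean in $C_2$, and $y\ne w$, because reader 2 was clean at the start and has not stepped. So $V=\{w,x,y\}$.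

**Step 3: a second execution that two of the processes cannot distinguish from the first.** From $C_2$ let reader 2 step first. Reader 1 is clean in $C_2$, so by item 1 the value stays $x$; call the result $C_2'$. Now the signaler steps. It has the same local state and reads the same value as in $C_2$, so it writes $y$ again; call the result $C_3'$.

Let reader 1 step in both $C_3$ and $C_3'$. Its state and the value read are the same, so it writes the same value $u$ in both. In the first execution $u\ne w$, since reader 2 was last clean at the start, with value $w$. In the second $u\ne x$, since reader 2 was clean in $C_2'$ with value $x$. So $u=y$.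

**Step 4: one more signal.** Let the signaler step in both executions. It has the same state and reads the same value, so it writes the same value $z$. Reader 1 was clean with value $y$, so $z\neq y$. In the first execution $z\ne w$ (item 2 for reader 2), so $z=x$. In the second $z\ne x$, so $z=w$. This is a contradiction. Hence $m\ge 4$. $\blacksquare$

## 3. Freezing a reader gives $+1$, not $\times 2$

Let $M(n)$ be the least domain size for $n$ readers. The sets $R_0,R_1$ suggest an induction proving $M(n)\ge 2M(n-1)$. Freeze reader $n$ from the start, and let $R_0$ be the values reachable by the other readers alone, $R_1$ those reachable by the other readers together with at least one signaler step. As before $R_0\cap R_1=\emptyset$. Also $|R_1|\ge M(n-1)$: schedule the signaler once and then each of the readers $1,\dots,n-1$ once. From there on, with reader $n$ asleep, the system correctly solves signal detection for $n-1$ readers, and all values belong to $R_1$. So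
$$M(n)\ \ge\ M(n-1)+|R_0|\ \ge\ M(n-1)+1 .$$

To get doubling we would want $|R_0|\ge M(n-1)$. This is where the argument stops. The set $R_0$ collects values in a phase when the signaler is silent, so in that phase no signal has to be detected, and nothing in this argument makes $R_0$ large. With $n=2$ and three values we needed only $|R_0|=1$ and exploited it by hand.

In fact the induction cannot be repaired, because the conjecture fails. The results to be proved are these.

**Theorem 2.** For $g\ge 0$ and $r\in\{0,1,2\}$, signal detection with $n=3g+r$ readers is solvable with
$$m=(1+45g+r)\,7^g\,2^r .$$
For every $n\ge 180$ this is less than $2^n$.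

**Theorem 3.** For all $n\ge 1$ and $k\ge 2$, signal detection is solvable with
$$m\ \le\ \bigl(1+\lceil n/k\rceil\, k^{k^2+k+3}\bigr)\,k^{4\lceil n/k\rceil}.$$
With $k=\lceil n^{1/3}\rceil$ $(n\ge 2)$ this gives $m=2^{O(n^{2/3}\log n)}=2^{o(n)}$.

So the conjecture is true for $n\le 2$ and false for every $n\ge 180$. Together with the lower bound quoted above, the optimal $m$ lies between $n(n+1)/2$ and $2^{O(n^{2/3}\log n)}$. Neither its exact value nor the least $n$ at which the conjecture fails is determined here.

## 4. Labels on the board, reports to the signaler

The signaler's local memory is unlimited, and so far we have not used it. Imagine that the signaler could see when each reader last stepped. Then there would be a cheap algorithm: each reader stores a label, and each time the signaler steps it writes a label that no reader is storing. A reader compares the label on the board with its own; "different" means true, and it then copies the board label. With $n+1$ labels there is always a free one.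

The signaler cannot see this, so the readers must report their activity through the board. The expensive part is now the report. Two points make the plan promising. First, the signaler remembers all past reports. Second, it needs only a short *list of candidates* for the times of the readers' last steps; it can then avoid all labels on the list.

**Definition ($k$-reader report protocol).** It has a finite message set $\Sigma$ containing a blank $0$. Each of the $k$ readers has a memory with an initial value and a deterministic action (memory, message) $\mapsto$ (memory, message). A *run* consists of epochs $0,1,2,\dots$. Nobody acts in epoch $0$. In each epoch $t\ge 1$ the message starts as $0$, and an arbitrary, possibly empty, sequence of *distinct* readers acts, one after another. Let $\mu_t$ be the final message of epoch $t$. Write $loc_T(i)$ for the last epoch $\le T$ in which $i$ acts, or $0$ if there is none.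

**Definition (view, candidates, boundedness).** A *view* is a sequence $(\mu_1,\dots,\mu_T)$ of final messages. $Cand(\mu_1,\dots,\mu_T)$ is the set of all values $loc_T(i)$, over all readers $i$ and all runs with this view. The protocol is *$B$-bounded* if $|Cand|\le B$ for every view.

*Example (the 1-reader protocol).* Let $k=1$, $\Sigma=\{0,1\}$, and let acting mean writing $1$. From the view $(1,0,1,0)$ one reads off that the reader last acted in epoch $3$, so $Cand=\{3\}$. In general $Cand$ contains only the last epoch with message $1$, or $0$ if there is none. So this protocol is $1$-bounded.

**Lemma 1 (composition).** Let $\Pi_1,\dots,\Pi_g$ be report protocols, where $\Pi_j$ has $k_j$ readers and $V_j$ messages and is $B_j$-bounded. Then signal detection with $\sum_j k_j$ readers is solvable with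
$$m=\Bigl(1+\sum_j B_j\Bigr)\prod_j V_j .$$

*Proof.*

**Step 1: the algorithm.** A board value is $(\lambda,\sigma_1,\dots,\sigma_g)$, where $\lambda$ is one of $1+\sum_j B_j$ labels and $\sigma_j$ is a message of $\Pi_j$. Initially the board is $(\lambda_0,0,\dots,0)$, and every reader stores the label $\lambda_0$. Epoch $t$ is the period between the $t$-th and the $(t+1)$-st signaler steps; epoch $0$ precedes the first.

*A reader of group $j$*: if the board label equals its stored label, it returns false and changes nothing. Otherwise it returns true, stores the board label, and performs its action of $\Pi_j$ on $\sigma_j$.

*The signaler, beginning epoch $t$*: from the board it reads the final messages of epoch $t-1$. It remembers all earlier ones, so it knows the view of each group through epoch $t-1$ and can compute the sets $Cand_j$. It writes $(\lambda_t,0,\dots,0)$ with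
$$\lambda_t\notin\Bigl\{\lambda_p:\ p\in\bigcup_j Cand_j\Bigr\}.$$
The forbidden set has at most $\sum_j B_j$ labels, so there is a choice (made by some fixed rule).

**Step 2: correctness, by an invariant.** We claim: each group executes a run of its protocol; the epoch of a reader's last step (or $0$ if it has not stepped) equals its $loc$; its stored label is $\lambda_{loc}$; and each reader acts at most once per epoch. This holds at the start. A signaler step begins a new epoch with blank messages and disturbs nothing. Now suppose a reader of group $j$ with $loc=p$ steps in epoch $t\ge p$.

If $t=p$, the board label is $\lambda_t=\lambda_p$, which is its stored label. It returns false and changes nothing. This is correct: its last step was in epoch $t$ (or $t=0$ and the signaler has not stepped at all).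

If $t>p$, then $loc_{t-1}=p$ for this reader in the actual run, which has the actual view. So $p\in Cand_j$ for the view through epoch $t-1$, and hence $\lambda_t\ne\lambda_p$. The reader returns true, correctly, since the signaler began epoch $t$ after the reader's last step. It stores $\lambda_t$ and acts, for the first time in epoch $t$, and now $loc=t$. The invariant persists, and all answers are correct. $\square$

With $n$ copies of the 1-reader protocol Lemma 1 gives $m=(1+n)2^n$, slightly worse than plain bits. But the shape of the formula shows what to look for: $B$ enters through a *sum*, $V$ through a *product*. If for some fixed $k$ there is a $k$-reader protocol with fewer than $2^k$ messages and *any* finite bound $B$, then for large $n$ we win.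

## 5. Three readers, seven messages

Let $G=\{1,2,3\}$. With eight messages the readers could report the exact set of those that acted. We want to use only the seven *proper* subsets of $G$.

A first attempt: an actor adds its name to the message, and if this would produce $G$, it drops one name. If $b$ completes the set, the message it found was $G\setminus\{b\}$, so the dropped name is a function $d(b)$ of $b$ alone; say $d(b)\ne b$. This fails. Put $j=d(b)$ and let $i$ be the third reader. In an epoch with actors $i,b$, in this order, the final message is $\{i,b\}$. In an epoch with actors $j,i,b$ the messages are $\{j\}$, $\{i,j\}$, and then $G$ with $j$ dropped, which is again $\{i,b\}$. So from $T$ messages $\{i,b\}$ the signaler learns nothing about $j$: every value $0,\dots,T$ is possible for $loc_T(j)$.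

A second attempt: $b$ remembers the name it dropped as a debt and adds it to the message at its next action. This still fails if $b$ always drops the same name. Let the epochs be $i,b$, except that epoch $p$ is $j,i,b$. Before $p$ all messages are $\{i,b\}$. In epoch $p$, $b$ drops $j$ and owes it. In each later epoch $b$ finds $\{i\}$, forms $\{i,b\}\cup\{j\}=G$, drops $j$ again, and keeps owing it. All final messages are $\{i,b\}$, and $p$ can be any of $1,\dots,T$. The remedy is to alternate the dropped name.

**Definition (the 3-reader protocol).** Messages are the proper subsets of $G$, with blank $\emptyset$. Reader $b$ stores a set $Q_b\subseteq G\setminus\{b\}$, initially $\emptyset$, and a pointer $\pi_b\in G\setminus\{b\}$, initially the smaller element. On message $U$ it forms $I=U\cup Q_b\cup\{b\}$.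

* If $I\neq G$: it writes $I$ and sets $Q_b:=\emptyset$.
* If $I=G$ (a *full* action): with $d=\pi_b$, it writes $G\setminus\{d\}$, sets $Q_b:=\{d\}$, and moves $\pi_b$ to the other element of $G\setminus\{b\}$. We say that $b$ *drops* $d$.

Always $|Q_b|\le 1$, and the message an actor writes contains its own name.

*Example.* In epoch 1 the readers $1,2,3$ act in this order. The messages are $\{1\}$, $\{1,2\}$, and then reader 3 has $I=G$ with $\pi_3=1$: it writes $\{2,3\}$, sets $Q_3=\{1\}$, $\pi_3=2$. In epoch 2, readers $2,3$ act. Reader 2 writes $\{2\}$; reader 3 has $I=\{2\}\cup\{1\}\cup\{3\}=G$, drops $2$, writes $\{1,3\}$, and sets $Q_3=\{2\}$, $\pi_3=1$. The name $1$ is reported here, one epoch late. In epoch 3, reader 3 acts alone: it writes $\{2,3\}$ and $Q_3=\emptyset$.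

So names in the message can be late. We must show that lateness leaves only boundedly many candidates. Let $C_t$ be the final message of epoch $t\ge 1$, and put $C_0:=G$ by convention. In Lemmas 2–4 we fix a run, a time $T$, and a reader $j$ with $loc_T(j)=p$; the other two readers are $i,i'$. The following fact about an action of $b\ne j$ on message $U$ is used repeatedly:

$$\text{if } j\in U\cup Q_b \text{ before, then afterwards } j \text{ is in exactly one of the message and } Q_b;\ \text{otherwise in neither.}\tag{1}$$

Indeed $j\in I$ if and only if $j\in U\cup Q_b$, and every element of $I$ is either written or is the one dropped.

**Lemma 2 (an action leaves a trace).** Let $p\ge1$.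

(i) If $\tau\in[p,T]$, then $j\in C_t$ for some $t\in[p,\tau]$, or $j\in Q_i\cup Q_{i'}$ at the end of epoch $\tau$.

(ii) If $j\notin C_p$, then $C_p=G\setminus\{j\}$.

*Proof.* (i) After $j$'s action in epoch $p$ the message contains $j$. From then on $j$ does not act through epoch $T$. By (1), the property "$j$ is in the message or in $Q_i\cup Q_{i'}$" is preserved by every action of $i$ or $i'$; a set $Q$ whose owner does not act is unchanged. When an epoch $t$ ends, the message is cleared. The property can be lost then only if $j\in C_t$. So if $j\notin C_t$ for all $t\in[p,\tau]$, the property holds at the end of epoch $\tau$ and is witnessed by some $Q$.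

(ii) If $j\notin C_p$, some later actor of epoch $p$ found $j$ in the message and wrote a message without $j$. This is a full action dropping $j$, and it leaves a 2-set. From then on every actor of epoch $p$ finds a 2-set $U$ and has $I\supseteq U$: if $I\ne G$, it writes $I=U$; if $I=G$, it writes a 2-set. So $C_p$ is a 2-set without $j$. $\square$

**Lemma 3 (few late reports).** At most two $t\in(p,T]$ have $j\in C_t$.

*Proof.* In the epochs after $p$, reader $j$ does not act. Consider
$$\Phi=[\,j\in\text{message}\,]+\#\{b\neq j:\ j\in Q_b\}.$$
By (1) an action of $b\ne j$ never increases $\Phi$: the two places "message" and "$Q_b$" together contain $j$ at most once afterwards, and not at all if neither did before. When epoch $p$ is over and the message is cleared, $\Phi\le2$ (and $\Phi=0$ if $p=0$). Each later epoch with $j\in C_t$ lowers $\Phi$ by one when its message is cleared. $\square$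

**Lemma 4 (few ambiguous epochs).** If $p\ge 1$ and $j\notin C_t$ for all $t\in[p,\tau]$, where $\tau\le T$, then at most three $t\in(p,\tau]$ have $C_t=G\setminus\{j\}$.

*Proof.* By Lemma 2(i), $j\in Q_i\cup Q_{i'}$ at the end of every epoch in $[p,\tau]$. In the epochs of $(p,\tau]$ only $i,i'$ can act. Write $\{a,b\}=\{i,i'\}$. An epoch without actors has $C_t=\emptyset$, so we count those with two actors and those with one.

**Step 1: at most two epochs of $(p,\tau]$ have two actors.** Let $a$ act, then $b$. Reader $a$ finds $\emptyset$, writes $\{a\}\cup Q_a$, which is proper, and sets $Q_a:=\emptyset$. Then $b$ has $I=\{a,b\}\cup Q_a^{old}\cup Q_b^{old}$. At the end of the preceding epoch $j$ was in one of these sets $Q$, so $I=G$ and the action is full. Now $\pi_b\in\{a,j\}$. Since $j\notin C_t$, reader $b$ drops $j$, and afterwards $\pi_b=a$. A single actor or first actor has $|I|\le 2$, so the only full actions of $b$ in $(p,\tau]$ are those as second actor, and only full actions move the pointer. So in another epoch with second actor $b$, it would drop $a$ and the final message would contain $j$, a contradiction. Each of $i,i'$ is thus second actor at most once.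

**Step 2: at most one one-actor epoch of $(p,\tau]$ has $C_t=G\setminus\{j\}$.** If $a$ is the only actor, $C_t=\{a\}\cup Q_a$. So $j\notin Q_a$, and $C_t=\{a,b\}$ exactly when $Q_a=\{b\}$; afterwards $Q_a=\emptyset$. At the end of epoch $p$ one of $Q_i,Q_{i'}$ equals $\{j\}$, so at most one of the statements $Q_i=\{i'\}$, $Q_{i'}=\{i\}$ holds. In $(p,\tau]$ only $j$ is ever dropped, by Step 1, so neither statement can become true anew. An epoch of the kind counted uses up one true statement. So there is at most one.

The total is at most three. $\square$

**Lemma 5.** The 3-reader protocol is $45$-bounded.

*Proof.* Fix a view $(C_1,\dots,C_T)$ and a reader $j$, and consider any run with this view; let $p=loc_T(j)$. We list possibilities for $p$ that depend only on the view. Let $o_1>o_2>o_3$ be the last three epochs in $\{0,\dots,T\}$ with $j\in C_t$, or fewer if fewer exist. Epoch $0$ is always such an epoch. By Lemma 3, $p\ge o_3$ if $o_3$ exists; if it does not, the smallest of the listed epochs is $0\le p$.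

If $j\in C_p$, then $p$ is one of $o_1,o_2,o_3$: at most $3$ possibilities.

Otherwise $p\ge1$, since $C_0=G$, and $C_p=G\setminus\{j\}$ by Lemma 2(ii). Then $p$ lies in one of the at most three gaps $(o_1,T]$, $(o_2,o_1)$, $(o_3,o_2)$. Let $\tau$ be the last epoch of the gap. No $t\in[p,\tau]$ has $j\in C_t$, so Lemma 4 applies: at most three epochs of the gap later than $p$ have $C_t=G\setminus\{j\}$. So $p$ is among the last four epochs of its gap with $C_t=G\setminus\{j\}$: at most $3\cdot 4=12$ possibilities.

That is $15$ possibilities per reader, $45$ in all. $\square$

## 6. Domain size below $2^n$ for every $n\ge 180$

*Proof of Theorem 2.* Apply Lemma 1 to $g$ copies of the 3-reader protocol ($V=7$, $B=45$) and $r$ copies of the 1-reader protocol ($V=2$, $B=1$). This gives $m=(1+45g+r)7^g2^r$.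

Since $2^n=8^g2^r$, we have $m<2^n$ if and only if
$$1+45g+r<(8/7)^g.\tag{2}$$

**Step 1: $g=60$.** We have $(8/7)^5=32768/16807>1.949$. Squaring, $1.949^2>3.798$, $3.798^2>14.42$ and $14.42^2>207.9$, so $(8/7)^{20}>14.42$ and $(8/7)^{40}>207.9$. Hence
$$(8/7)^{60}>207.9\cdot 14.42>2997>2703\ge 1+45\cdot 60+r .$$

**Step 2: from $g$ to $g+1$, for $g\ge 60$.** Passing from $g$ to $g+1$ multiplies the right side of (2) by $8/7$ and adds $45$ to the left side. Since $45\le\frac17(1+45g+r)$, the left side grows by a factor of at most $8/7$. So (2) persists.

Every $n\ge180$ has $g=\lfloor n/3\rfloor\ge 60$. $\blacksquare$

So the conjecture is false.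

## 7. Weighted tokens for $k$ readers

The gain in Theorem 2 is the factor $7/8$ for each group of three. For larger groups the same economy goes much further: a message need only mention the last actor and *one* other name, and everything else is kept as debts. That is polynomially many messages for $k$ readers. The danger is again a debt that is never paid.

Here is a case where it happens. Let $k=3$, and suppose an actor always mentions the least name available and keeps the others as debts. Write $(b,x)$ for "last actor $b$, mentioning $x$", and $(b,\bot)$ if there is nobody to mention. In an epoch with actors $1,2$ the messages are $(1,\bot)$ and then $(2,1)$. In an epoch with actors $3,1,2$ they are $(3,\bot)$, $(1,3)$, and then reader 2 knows the names $1,3$: it writes $(2,1)$ and owes $3$. In a later epoch $1,2$, reader 2 again knows $1$ and $3$, writes $(2,1)$, and still owes $3$. If exactly epoch $p$ is $3,1,2$ and all others are $1,2$, the view is constantly $(2,1)$ and $p$ can be anything. The cure is to give debts a weight that grows each time they are deferred, and to mention the heaviest first.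

**Definition (token protocol).** Let $k\ge2$ and $N=k(k-1)$. Reader $i$ stores a set $H_i$ of *tokens* (name $x\in[k]\setminus\{i\}$, weight), at most one per name, initially empty. Messages are the blank, $(i,\bot)$, and $(i,x,w)$ with $x\ne i$. When $i$ acts, it forms a set $I$ of tokens consisting of

* the tokens of $H_i$;
* the *fresh* token $(a,0)$, if the message is $(a,\bot)$ or $(a,x,w)$;
* the token $(x,w)$, if the message is $(a,x,w)$ with $x\ne i$.

Among tokens of equal name in $I$ only the heaviest is kept (on a tie, the one from $H_i$). If $I=\emptyset$, it writes $(i,\bot)$ and sets $H_i:=\emptyset$. Otherwise let $(x,w)\in I$ have maximum weight, ties going to the least name. It writes $(i,x,w)$ and sets $H_i:=\{(y,w'+1):(y,w')\in I,\ y\ne x\}$; these tokens are *placed* in $H_i$.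

Since a reader acts at most once per epoch, the first component $a$ of the message it finds is not $i$; so all names in $I$ differ from $i$ and the definition makes sense. A weight changes only when its token is placed, and then by exactly $+1$.

*Example ($k=3$).* Epoch 1, actors $1,2,3$: reader 1 writes $(1,\bot)$; reader 2 has $I=\{(1,0)\}$ and writes $(2,1,0)$; reader 3 has $I=\{(2,0),(1,0)\}$, writes $(3,1,0)$, and stores $H_3=\{(2,1)\}$. Epoch 2, actors $1,3$: reader 1 writes $(1,\bot)$; reader 3 has $I=\{(2,1),(1,0)\}$, writes $(3,2,1)$ because the old debt is heavier, and stores $H_3=\{(1,1)\}$. Epoch 3, actors $3,1$: reader 3 writes $(3,1,1)$ and $H_3=\emptyset$; reader 1 ignores the token bearing its own name, has $I=\{(3,0)\}$, and writes $(1,3,0)$.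

Nothing in the definition bounds the weights, yet the message set must be finite. That comes first.

**Lemma 6 (weights).** All stored weights lie in $[1,N]$ and all message weights in $[0,N]$. Hence the number of messages is at most $1+k+k(k-1)(N+1)\le k^4$.

*Proof.*

**Step 1: the claim.** Stored weights are at least $1$, because every stored token was placed. For $w\ge1$ let $n_w$ be the number of stored tokens of weight $\ge w$ at the end of an epoch. We show by induction on epochs that
$$n_w\le\max(0,\,N+1-w)\qquad(w\ge 1).\tag{3}$$
It holds at the end of epoch $0$, when nothing is stored. For $w=1$ it holds always, as there are only $k(k-1)=N$ slots (holder, name). Let $w\ge2$ and consider an epoch.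

**Step 2: follow tokens through the epoch.** Let $\mathcal T$ be the set of tokens of weight $\ge w-1$ stored at the start of the epoch by readers that act in it. A token stored by an actor waits until the actor acts. It then enters $I$, where it is discarded by merging, or placed, or written. A written token enters the next actor's $I$ with the same weight (unless it bears that actor's name), and the same alternatives apply; or it stays in the final message. A placed token stays where it is until the end of the epoch, because its holder does not act again. So every token is placed at most once in the epoch.

What an actor stores at the end of the epoch was placed in this epoch. If it has weight $\ge w\ge 2$, it had weight $\ge w-1\ge1$ before, so it does not come from a fresh token. It comes from a token of $\mathcal T$, and different stored tokens come from different members of $\mathcal T$. Hence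
$$\text{new } n_w\ \le\ \#\{\text{tokens of weight}\ge w\text{ held by non-actors}\}+\#\{\text{members of }\mathcal T\text{ that are placed}\}.\tag{4}$$

**Step 3: not all of $\mathcal T$ is placed.** If $\mathcal T=\emptyset$, then (4) shows that $n_w$ does not increase, and (3) persists. Let $\mathcal T\ne\emptyset$ and suppose all its members were placed. Look at the last action that places a member of $\mathcal T$. The token written in that action has at least the weight of that member, so weight $\ge w-1\ge 1$. It is therefore not fresh and is itself a member of $\mathcal T$. It is not placed in this action, and it has not been placed before, since otherwise it would not be moving. So it would have to be placed later, a contradiction.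

Thus at most $|\mathcal T|-1$ members are placed. The non-actors' tokens of weight $\ge w-1$ together with $\mathcal T$ make up all tokens counted by the old $n_{w-1}$, so (4) gives new $n_w\le(\text{old }n_{w-1})-1$. Since $\mathcal T\ne\emptyset$, the old $n_{w-1}$ is at least $1$, and by (3) for the preceding epoch $n_{w-1}\le N+2-w$. Hence new $n_w\le N+1-w$, which proves (3).

**Step 4: count messages.** By (3), $n_{N+1}=0$, so stored weights are at most $N$. Weights in messages are $0$ or weights of tokens stored at the start of the epoch. So there are the blank, $k$ messages $(i,\bot)$, and at most $k(k-1)(N+1)$ messages $(i,x,w)$. With $N=k^2-k$,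
$$1+k+(k^2-k)^2+(k^2-k)=k^4-2k^3+2k^2+1\le k^4,$$
because $2k^2(k-1)\ge 1$. $\square$

We take $\Sigma$ to be this finite set of messages; actions on inputs that never occur may be defined arbitrarily.

## 8. What a mention proves about activity

Say that epoch $t$ *mentions* $x$ if $\mu_t$ is $(x,\bot)$ or $(x,y,w)$, or if $\mu_t=(a,x,w)$ for some $a$. An epoch in which somebody acts has a nonblank final message, so it mentions someone. The signaler sees the mentions but not the actions. The next two lemmas connect them: many mentions prove action, and unmentioned action requires a chain of carriers.

**Lemma 7 (mentions).** If $x$ does not act in the epochs of $(u,v]$, where $u\ge 0$, then at most $k-1$ epochs of $(u,v]$ mention $x$. Consequently: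

(a) $x$ acts in every interval $[s,e]$, $s\ge1$, in which it is mentioned at least $k$ times;

(b) if $loc_T(x)=q\ge1$, then at most $k$ epochs in $[q,T]$ mention $x$.

*Proof.* In the epochs of $(u,v]$ the first component of the message is never $x$, so no fresh token named $x$ arises, and a mention of $x$ means that the token in the final message is named $x$. At an action of $b\ne x$, the tokens named $x$ in $I$ come from the message and from $H_b$, at most one from each. After merging at most one is left, and it ends up in exactly one of the two places, message or $H_b$. If there was none before, there is none afterwards. So the quantity
$$[\text{the message token is named }x]+\#\{\text{holders of a token named }x\}$$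
never increases. At the end of epoch $u$, after clearing the message, it is at most $k-1$, since $x$ does not hold its own name. Every mention lowers it by one when the message is cleared. This proves the first claim.

For (a), if $x$ did not act in $[s,e]$, the bound for $(s-1,e]$ would allow at most $k-1$ mentions. For (b), apply the bound to $(q,T]$ and add the epoch $q$ itself. $\square$

**Lemma 8 (chain of carriers).** Let $j$ act in epoch $p$, not act in $(p,e]$, and not be mentioned in $[p,e]$. Then there are epochs $p=t_0<t_1<\dots<t_r\le e$ with $r+1\le N$, and readers $b_0,\dots,b_r\ne j$, such that, with $t_{r+1}:=e+1$, reader $b_l$ acts in $t_l$ but in no epoch strictly between $t_l$ and $t_{l+1}$. All these actions of $b_l$ in $t_l$ come after $j$'s action in epoch $p$.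

*Proof.* Right after $j$'s action the first component of the message is $j$. Since $p$ does not mention $j$, reader $j$ is not the last actor of $p$, and the next actor's $I$ contains a token named $j$.

At any action of $b\ne j$ whose $I$ contains a token named $j$, that token is either placed in $H_b$, or written, and then it enters the next actor's $I$ (which is not $j$'s, as $j$ does not act again up to $e$). If the last actor of the epoch wrote it, the epoch would mention $j$. So within epoch $p$, after $j$'s action, the token is placed in some $H_{b_0}$.

There it stays until $b_0$ next acts. If $b_0$ does not act in $(p,e]$, we are done with $r=0$. Otherwise let $t_1\le e$ be the epoch of its next action. In that action the $I$ of $b_0$ contains a token named $j$, and by the same reasoning it is placed in some $H_{b_1}$ in epoch $t_1$, where possibly $b_1=b_0$. We continue in this way.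

Each placement raises the weight by one, and merging keeps the heaviest token, so it never lowers the weight carried. After the placement in $t_l$ the weight is thus at least $l+1$. By Lemma 6, $l+1\le N$. So the process stops, at some $r$ with $r+1\le N$, which means that $b_r$ does not act in $(t_r,e]$. $\square$

## 9. Counting unmentioned last actions

If the last action of $j$ happens in an epoch $p$ that mentions $j$, Lemma 7(b) leaves few choices for $p$. The problem is a $p$ inside a long stretch that does not mention $j$. Fix a view. For an interval $J=[u,v]$ of epochs with $u\ge1$, let

* $D(J)$ be the set of readers mentioned in $J$;
* $P(J)$ be the set of $p\in J$ such that, in some run agreeing with the view through epoch $v$, some reader $j$ acts in $p$, does not act in $(p,v]$, and is not mentioned in $[p,v]$.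

We want a bound on $|P(J)|$ independent of the length of $J$. Given $D=D(J)$, call an interval *saturated* if each $x\in D$ is mentioned at least $k$ times in it. By Lemma 7(a) every member of $D$ acts in every saturated interval. So a carrier of $j$'s token that sits still through a saturated interval cannot belong to $D$. Such a carrier has itself acted and gone unmentioned, so its own name must have carriers, and so on. Each round uses up a new reader outside $D$, and there are only $k-|D|$ of these.

**Lemma 9 (few saturated intervals).** Let $p\in P(J)$, $D=D(J)$, $z=k-|D|$. Then $(p,v]$ contains at most $N^z-1$ pairwise disjoint saturated intervals.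

*Proof.* Take a run and a reader $j$ that witness $p\in P(J)$. In that run $p$'s epoch has an actor, so it mentions someone, and $D\neq\emptyset$; in particular saturated intervals are nonempty.

**Step 1: the case $j\in D$.** A saturated interval in $(p,v]$ would mention $j$, which is impossible. So there are none, and $0\le N^z-1$.

**Step 2: set up a recursion for $j\notin D$.** In the fixed run, a *situation of size $i$* consists of a reader $j'\notin D$ acting in an epoch $p'\in J$, an epoch $e\in[p',v]$, and a set $A\ni j'$ with $A\cap D=\emptyset$ and $|A|=i$, such that no member of $A$ acts after $j'$'s action in $p'$ up to the end of epoch $e$. Let $g(i)$ be the maximum number of pairwise disjoint saturated intervals inside $(p',e]$, over all situations of size $i$ (and $0$ if there are none). No situation has size greater than $z$, so $g(z+1)=0$.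

**Step 3: $g(i)\le N-1+N\,g(i+1)$ for $1\le i\le z$.** Take a situation of size $i$ and a family of disjoint saturated intervals in $(p',e]$. As $j'\in A$, it does not act in $(p',e]$; as $j'\notin D$, it is not mentioned in $J$. So Lemma 8 applies to $j'$ on $[p',e]$ and gives $t_0,\dots,t_r$ and $b_0,\dots,b_r$. At most $r$ intervals of the family contain one of $t_1,\dots,t_r$. Each of the others lies strictly between $t_l$ and $t_{l+1}$ for some $l\in\{0,\dots,r\}$. Fix $l$.

If $b_l\in D$, there is no saturated interval strictly between $t_l$ and $t_{l+1}$: by Lemma 7(a) $b_l$ would act in it, and it does not.

If $b_l\notin D$, then also $b_l\notin A$, because $b_l$ acts in $t_l\le e$ after $j'$'s action. So $A\cup\{b_l\}$ has $i+1$ elements and is disjoint from $D$. None of its members acts after $b_l$'s action in $t_l$ up to the end of epoch $t_{l+1}-1$: for members of $A$ because $b_l$'s action comes after that of $j'$ and $t_{l+1}-1\le e$; for $b_l$ by Lemma 8. So $b_l$, $t_l$, $t_{l+1}-1$ and $A\cup\{b_l\}$ form a situation of size $i+1$, and at most $g(i+1)$ intervals of the family lie in this gap. (If $i=z$ this case cannot occur, in agreement with $g(z+1)=0$.)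

In total the family has at most $r+(r+1)g(i+1)\le N-1+N g(i+1)$ members.

**Step 4: solve it.** Step 3 says $g(i)+1\le N\,(g(i+1)+1)$. Starting from $g(z+1)+1=1$ we get $g(1)+1\le N^z$. The original $j$, $p$ with $e=v$ and $A=\{j\}$ form a situation of size $1$. $\square$

**Lemma 10.** $|P(J)|\le\varphi(|D(J)|)$, where $\varphi(0)=0$ and $\varphi(d)=kN^{k-d}\bigl(1+\varphi(d-1)\bigr)$ for $1\le d\le k$.

*Proof.* Note that $\varphi$ is increasing. We use induction on $d=|D(J)|$. If $d=0$, no epoch of $J$ mentions anyone, so nobody acts in $J$ and $P(J)=\emptyset$. Let $d\ge1$ and $D=D(J)$.

**Step 1: cut $J$ from the right.** Put $v_0=v$. While $[u,v_i]$ is saturated, let $s_i$ be the largest number with $[s_i,v_i]$ saturated, take $[s_i,v_i]$ as segment number $i$, and put $v_{i+1}=s_i-1$. When this stops, the remainder $[u,v_i]$, if nonempty, is not saturated, and it is the last segment.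

If $p\in P(J)$ lies in segment number $i$, then the segments $0,\dots,i-1$ are disjoint saturated intervals in $(p,v]$. By Lemma 9, $i\le N^{k-d}-1$. So $P(J)$ is contained in the first $N^{k-d}$ segments.

**Step 2: bound one segment.** Remove from a segment its first epoch. What is left is not saturated: for $[s_i,v_i]$ by the maximality of $s_i$, for the remainder because it was not saturated to begin with. So some $x\in D$ is mentioned at most $k-1$ times in what is left. Remove those epochs as well. At most $k$ intervals $J'$ remain, and $D(J')\subseteq D\setminus\{x\}$.

Moreover $P(J)\cap J'\subseteq P(J')$: a run and a reader witnessing $p\in P(J)$ also witness $p\in P(J')$, because the conditions on $J'$ concern only epochs up to the end of $J'$, which is at most $v$. By induction, and since $\varphi$ is increasing, $|P(J')|\le\varphi(d-1)$. So the segment contains at most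
$$1+(k-1)+k\varphi(d-1)=k\bigl(1+\varphi(d-1)\bigr)$$
elements of $P(J)$. Multiplying by $N^{k-d}$ gives $\varphi(d)$. $\square$

To solve for $\varphi$, note $1\le kN^{k-d}(1+\varphi(d-1))$, so $1+\varphi(d)\le 2kN^{k-d}(1+\varphi(d-1))$. Taking the product over $d=1,\dots,k$, and using $2\le k$ and $N\le k^2$,
$$1+\varphi(k)\ \le\ (2k)^kN^{k(k-1)/2}\ \le\ k^{2k}\,k^{k(k-1)}=k^{k^2+k}.\tag{5}$$

**Lemma 11.** The token protocol is $B_k$-bounded with $B_k=k^{k^2+k+3}$.

*Proof.* Fix a view through epoch $T$ and a reader $j$. Let $o_1>o_2>\cdots$ be the epochs in $[1,T]$ that mention $j$. Put $o_0:=T+1$, and $o_h:=0$ for nonexistent ones. Take a run with this view and $loc_T(j)=p\ge1$. Let $i$ be the number of epochs in $[p,T]$ that mention $j$; by Lemma 7(b), $i\le k$.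

If epoch $p$ mentions $j$, then $p=o_i\in\{o_1,\dots,o_k\}$. Otherwise $o_{i+1}<p<o_i$, and $j$ acts in $p$, does not act in $(p,o_i-1]$, and is not mentioned in $[p,o_i-1]$. So $p\in P([o_{i+1}+1,\,o_i-1])$ with $0\le i\le k$. These intervals are determined by the view and $j$. By Lemma 10 each of the $k+1$ sets has at most $\varphi(k)$ elements.

Add the value $p=0$ and sum over the $k$ readers. By (5),
$$|Cand|\le 1+k\bigl(k+(k+1)\varphi(k)\bigr)\le(k^2+k+1)\bigl(1+\varphi(k)\bigr)\le k^3\cdot k^{k^2+k},$$
where $k^2+k+1\le k^2+2k\le 2k^2\le k^3$ for $k\ge2$. $\square$

## 10. Domain size $2^{O(n^{2/3}\log n)}$

*Proof of Theorem 3.* Pad the $n$ readers with dummy readers that never take a step, so as to have $\lceil n/k\rceil$ groups of exactly $k$ readers. An algorithm for the padded system is in particular one for the $n$ real readers. Run the token protocol in every group. By Lemma 6 it has at most $k^4$ messages, and by Lemma 11 it is $B_k$-bounded with $B_k=k^{k^2+k+3}$. Lemma 1 gives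
$$m\le\bigl(1+\lceil n/k\rceil\,k^{k^2+k+3}\bigr)\,k^{4\lceil n/k\rceil}.$$

Now let $n\ge2$ and $k=\lceil n^{1/3}\rceil\ge2$. Then $\log B_k=(k^2+k+3)\log k=O(n^{2/3}\log n)$ and $4\lceil n/k\rceil\log k=O(n^{2/3}\log n)$, while the factor $\lceil n/k\rceil$ contributes only $O(\log n)$. So $\log m=O(n^{2/3}\log n)$, that is, $m=2^{O(n^{2/3}\log n)}=2^{o(n)}$. $\blacksquare$
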